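# Generating the residue class-wise affine permutations of $\mathbb Z$ by tame mappings

Throughout, maps are composed right to left, and $[x,y]=xyx^{-1}y^{-1}$.

## 1. Residue class-wise affine permutations, tame and wild

**Definition (class).** A *class* is a residue class $r(m)=r+m\mathbb Z$ with $m\ge 1$. We always write it with $0\le r<m$. The *coordinate* of the element $r+jm$ of $r(m)$ is the integer $j$. For example, $7\in 1(3)$ has coordinate $2$, and $-2\in 1(3)$ has coordinate $-1$. The set $\mathbb Z=0(1)$ is itself a class.

**Definition (rcwa mapping, modulus).** A mapping $f:\mathbb Z\to\mathbb Z$ is an *rcwa mapping* if there is a positive integer $m$ such that on every class $r(m)$ it is affine, that is, of the form $n\mapsto (an+b)/c$ with integers $a,b,c$ depending on the class and $c>0$. The smallest such $m$ is the *modulus* $\operatorname{mod}(f)$.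

For example, $f(n)=n/2$ for even $n$ and $f(n)=3n+1$ for odd $n$ is an rcwa mapping. Its modulus is $2$, since $f(0)=0$, $f(1)=4$, $f(2)=1$ do not lie on one affine function. It is not injective, because $f(1)=f(8)=4$.

**Definition (the groups $G$ and $G^+$).** $G=\mathrm{RCWA}(\mathbb Z)$ is the group of all bijective rcwa mappings, and $G^+=\mathrm{RCWA}^+(\mathbb Z)$ is the subgroup of those elements whose affine parts all have positive slope. (Section 3 checks that these are groups.)

Three kinds of elements will be our building blocks. Each is the identity outside the indicated set.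

- The *class transposition* $\tau_{A,B}$, for disjoint classes $A=r(m)$, $B=s(k)$, interchanges $r+jm\leftrightarrow s+jk$ for all $j\in\mathbb Z$.
- The *class reflection* $\varsigma_A$, for $A=r(m)$, sends $r+jm\mapsto r-jm$.
- The *class shift* $\nu_A$, for $A=r(m)$, sends $r+jm\mapsto r+(j+1)m$.

For example, $\tau_{0(2),1(4)}$ interchanges $2i\leftrightarrow 4i+1$ and fixes every number in $3(4)$; $\varsigma_{1(2)}$ sends $1+2i\mapsto 1-2i$ and fixes the even numbers; $\nu_{\mathbb Z}$ is $n\mapsto n+1$. Transpositions and shifts lie in $G^+$; reflections lie in $G$ but not in $G^+$.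

**Definition (tame, wild).** An element $\sigma\in G$ is *tame* if the set $\{\operatorname{mod}(\sigma^k):k\in\mathbb Z\}$ is bounded, and *wild* otherwise.

Every element of finite order is tame, because it has only finitely many powers; so class transpositions and class reflections, which are involutions, are tame. A class shift $\nu_{r(m)}$ has infinite order, but all its powers are affine on every class mod $m$, so all their moduli are at most $m$, and it is tame.

Here is a wild element. Put
$$\sigma_0(n)=\begin{cases}2n & n\in 0(2),\\ (n+1)/2 & n\in 1(4),\\ n-1 & n\in 3(4).\end{cases}$$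
It maps $0(2)\to 0(4)$, $1(4)\to 1(2)$ and $3(4)\to 2(4)$ bijectively, and the three images partition $\mathbb Z$, so $\sigma_0\in G^+$. The inverse halves every multiple of $4$. Hence $\sigma_0^{-k}(n)=n/2^k$ for $n\in 0(2^{k+1})$, for every $k\ge1$. Let $m=\operatorname{mod}(\sigma_0^{-k})$. On $0(m)$ the map $\sigma_0^{-k}$ is affine, and it agrees with $n\mapsto n/2^k$ on the infinitely many common multiples of $m$ and $2^{k+1}$, so it equals $n/2^k$ on all of $0(m)$. In particular $m/2^k=\sigma_0^{-k}(m)$ is an integer, so $2^k\mid\operatorname{mod}(\sigma_0^{-k})$. The moduli are unbounded.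

So tame mappings do not exhaust $G$, and we can pose the question, which is taken from "Residue Class-Wise Affine Groups" (https://github.com/ThomasBreuer/rcwa): **is the group $\mathrm{RCWA}(\mathbb Z)$ generated by the tame mappings?**

## 2. The three theorems

The answer is yes. For a group $\Gamma$, let $\Gamma'$ be its commutator subgroup and $\Gamma''=(\Gamma')'$.

**Theorem 1.** $G$ is generated by the class transpositions and class reflections. Hence $G$ is generated by involutions, in particular by tame mappings. Likewise $G^+$ is generated by the class transpositions and class shifts, hence by its tame elements.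

**Theorem 2.** $G/G'\cong\mathbb Z/2$ and $G^+/(G^+)'\cong\mathbb Z$. Both $G'$ and $(G^+)'$ are simple. Every nontrivial normal subgroup of $G$ (resp. $G^+$) contains $G'$ (resp. $(G^+)'$). In particular the normal subgroups of $G$ are exactly $1,G',G$.

**Theorem 3.** Every element of $G$ is a product of at most $7$ elements of finite order, and also of at most $9$ involutions. Every element of $G^+$ is a product of at most $7$ tame elements of $G^+$.

No claim is made that $7$ and $9$ are optimal. We treat $G$ and $G^+$ in parallel. Let $\Gamma$ be $G$ or $G^+$. *Admissible* means "affine" if $\Gamma=G$, and "affine with positive slope" if $\Gamma=G^+$. Let $H\le \Gamma$ be the subgroup generated by all class transpositions together with all class reflections (if $\Gamma=G$), resp. all class shifts (if $\Gamma=G^+$). Theorem 1 says $H=\Gamma$.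

## 3. Partitions into classes, and permutations that preserve one

**Affine maps in coordinates.** Let $f(n)=\alpha n+\beta$ with $\alpha,\beta\in\mathbb Q$, $\alpha\ne0$, map $r(m)$ into $\mathbb Z$. Then $f(r+jm)=f(r)+j\cdot\alpha m$, and $\alpha m=f(r+m)-f(r)$ is a nonzero integer. So $f(r(m))$ is the class of $f(r)$ modulo $|\alpha|m$. The same applies to subclasses, so every subclass of $r(m)$ is mapped onto a class. In coordinates, the affine bijections $r(m)\to s(k)$ are exactly the maps $j\mapsto\varepsilon j+t$ with $\varepsilon=\pm1$ and $t\in\mathbb Z$, that is, $r+jm\mapsto s+(\varepsilon j+t)k$. Write $\theta_{A,B}$ for the affine bijection $A\to B$ with $\varepsilon=1$, $t=0$.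

**Definition (partition).** A *partition* is a finite partition of $\mathbb Z$ into classes. Examples are $U_k$, the partition into the $k$ classes mod $k$, and $D=\{0(2),1(4),3(4)\}$.

If $\sigma\in G$, then $\sigma$ is affine on each class of some partition $P$ (take $P=U_{\operatorname{mod}(\sigma)}$), with nonzero slopes because $\sigma$ is injective. So $\sigma(P)=\{\sigma(A):A\in P\}$ is again a partition. Conversely, a bijection of $\mathbb Z$ that maps the classes of one partition affinely onto the classes of another lies in $G$, since it is affine on all classes modulo the least common multiple of the moduli in the first partition. For instance $\sigma_0$ maps $D$ to $D'=\{1(2),0(4),2(4)\}$.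

**Refinement.** The intersection of two classes is empty or a class. Let $\sigma$ be affine on the classes of $P$ and let $Q$ be any partition. For $A\in P$, $B\in Q$ the set $\sigma(A)\cap B$ is empty or a class, and its preimage under the affine bijection $A\to\sigma(A)$ is then a class. These preimages form a partition refining $P$, whose image under $\sigma$ refines $Q$. So we may always choose $P$ so fine that $\sigma$ is affine on the classes of $P$ and a given second element $\sigma'$ is affine on the classes of $\sigma(P)$. Hence $\sigma'\sigma\in G$. Also $\sigma^{-1}$ maps $\sigma(P)$ affinely to $P$. So $G$ is a group, and since products and inverses of positive slopes are positive, $G^+$ is a subgroup.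

**Lemma 1.** For every class $A$, every admissible permutation of $A$, extended by the identity, lies in $H$.

**Proof.** In the coordinate of $A=r(m)$ the permutation is $j\mapsto\varepsilon j+t$. For $\Gamma=G^+$ we have $\varepsilon=1$ and the map is $\nu_A^t\in H$. Let $\Gamma=G$. We have $j\mapsto -j$, which is $\varsigma_A$, and we need one more reflection with a different center. Put $A_0=r(2m)$ and $A_1=(r+m)(2m)$, the elements of even and odd coordinate. In the coordinate of $A$, $\varsigma_{A_0}$ sends $2i\mapsto-2i$, $\varsigma_{A_1}$ sends $2i+1\mapsto-2i+1$, and $\tau_{A_0,A_1}$ interchanges $2i\leftrightarrow 2i+1$. So $\tau_{A_0,A_1}\varsigma_{A_0}\varsigma_{A_1}$ acts by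
$$2i\mapsto -2i\mapsto 1-2i,\qquad 2i+1\mapsto-2i+1\mapsto -2i ,$$
which is $j\mapsto 1-j$. Composing with $j\mapsto-j$ gives $j\mapsto j+1$:
$$\nu_A=\tau_{A_0,A_1}\,\varsigma_{A_0}\,\varsigma_{A_1}\,\varsigma_A. \tag{1}$$
The maps $j\mapsto -j$ and $j\mapsto j+1$ generate all $j\mapsto\pm j+t$. $\square$

**Lemma 2.** If $\sigma\in\Gamma$ permutes the classes of a partition $P$, mapping each class admissibly onto its image, then $\sigma\in H$.

**Proof.** Every permutation of the finite set $P$ is a product of transpositions, and $\tau_{A,B}$ with $A,B\in P$ induces the transposition of $A$ and $B$ on $P$. So some product $\rho\in H$ of such $\tau_{A,B}$ induces the same permutation of $P$ as $\sigma$. Then $\rho^{-1}\sigma$ maps each class of $P$ admissibly onto itself, so it is a product of permutations as in Lemma 1, one for each class. Hence $\rho^{-1}\sigma\in H$, and $\sigma\in H$. $\square$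

## 4. Partitions with at most three classes

Let us test Theorem 1 on elements $\sigma$ that are admissible on the classes of a partition with very few classes.

With one class, $P=\{\mathbb Z\}$, the element $\sigma$ is $n\mapsto\pm n+t$, and Lemma 1 applies.

With two classes of moduli $m,k$, counting densities gives $1/m+1/k=1$, so $m=k=2$. The only partition with two classes is $U_2$; thus $\sigma$ maps $U_2$ to $U_2$, and Lemma 2 applies.

With three classes, the moduli satisfy $1/a+1/b+1/c=1$ with solutions $(3,3,3)$, $(2,4,4)$, $(2,3,6)$. The last is impossible, because by the Chinese remainder theorem a class mod $2$ meets every class mod $3$. So there are exactly three partitions with three classes: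
$$U_3,\qquad D=\{0(2),1(4),3(4)\},\qquad D'=\{1(2),0(4),2(4)\}.$$
If $\sigma$ maps one of them to itself, Lemma 2 applies. Suppose $\sigma$ maps $D$ to $D'$, as the wild $\sigma_0$ does. The class transposition $\tau_{0(2),1(2)}$ also maps $D$ to $D'$: it sends $0(2)\to1(2)$, $1(4)\to 0(4)$, $3(4)\to 2(4)$. Hence $\tau_{0(2),1(2)}^{-1}\sigma$ permutes the classes of $D$ and lies in $H$ by Lemma 2. For $\sigma_0$ this yields an explicit factorization:
$$\sigma_0=\tau_{0(2),1(2)}\,\tau_{0(2),1(4)} .$$
Check: $2i\mapsto 4i+1\mapsto 4i$; $4i+1\mapsto 2i\mapsto 2i+1$; $4i+3\mapsto4i+3\mapsto 4i+2$. So a product of two class transpositions can be wild.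

The remaining case is a map between $U_3$ and $D$, for instance $0(3)\to0(2)$, $1(3)\to1(4)$, $2(3)\to3(4)$. Nothing so far handles it.

## 5. Invariant partitions and halving: where they stop

**Refining to an invariant partition.** Lemma 2 suggests refining $P$ until $\sigma(P)=P$. This cannot succeed in general. If $\sigma(P)=P$ with $\sigma$ affine on the classes of $P$, then every power of $\sigma$ is affine on the classes of $P$, so its modulus is at most the least common multiple of the moduli in $P$, and $\sigma$ is tame. For a wild $\sigma$ no such $P$ exists. So we must compare two different partitions.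

**Definition ($(P,P')$-map, $\sim$).** Let $P,P'$ be partitions with $|P|=|P'|$. An element $\sigma\in\Gamma$ is a *$(P,P')$-map* if it maps each class of $P$ admissibly onto a class of $P'$.

For every bijection $P\to P'$ and every choice of admissible bijections between corresponding classes (for instance the $\theta_{A,A'}$), gluing gives such a map. For example, $\sigma_0$ and $\tau_{0(2),1(2)}$ are two $(D,D')$-maps. If $\sigma,\sigma'$ are both $(P,P')$-maps, then $\sigma^{-1}\sigma'$ permutes the classes of $P$, mapping each admissibly, so $\sigma^{-1}\sigma'\in H$ by Lemma 2. *So either all $(P,P')$-maps lie in $H$, or none does.* Write $P\sim P'$ if $|P|=|P'|$ and all $(P,P')$-maps lie in $H$. This is an equivalence relation: the identity is a $(P,P)$-map, the inverse of a $(P,P')$-map is a $(P',P)$-map, and the composite of a $(P,P')$-map with a $(P',P'')$-map is a $(P,P'')$-map. In Section 4 we saw $D\sim D'$.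

Every $\sigma\in\Gamma$ is a $(P,\sigma(P))$-map for some $P$. So Theorem 1 follows from a statement that no longer mentions $\sigma$:

**Proposition 1.** If $|P|=|P'|$, then $P\sim P'$.

**Halving.** A natural plan for Proposition 1 is to build partitions up step by step, each step cutting one class into its even and odd halves. We shall see (Lemma 3 below) that cutting in the same manner on both sides preserves $\sim$. So any two partitions of equal size that arise from $\{\mathbb Z\}$ by repeated halving are equivalent. But these have only powers of $2$ as moduli. However often we halve classes of $U_3$ and of $D$, every modulus on the first side keeps its factor $3$ and no modulus on the second side gets one, so the two sides never meet. What is missing is a relation between cutting a class into $3$ parts and cutting twice into $2$ parts. The next two sections obtain it by cutting into $6$ parts and reading that cut in two ways.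

## 6. Splitting classes: cancellation and commutation

**Definition (splitting).** Let $P,R$ be partitions, $A\in P$, and $f:\mathbb Z\to A$ an admissible bijection. The partition
$$(P\setminus\{A\})\cup f(R),\qquad f(R)=\{f(C):C\in R\},$$
is an *$R$-splitting* of $P$. It has $|P|+|R|-1$ classes. For example, $\{0(2),1(6),3(6),5(6)\}$ is a $U_3$-splitting of $U_2$, with $A=1(2)$ and $f(n)=2n+1$. Another one is $\{1(2),0(6),2(6),4(6)\}$.

**Lemma 3.** Let $|P|=|P'|$, and let $P_1,P_1'$ be $R$-splittings of $P,P'$, with the same $R$. Then $P\sim P'$ if and only if $P_1\sim P_1'$.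

**Proof.** The purpose is to find one map that tests both statements. Let the splittings be given by $(A,f)$ and $(A',f')$. Choose a $(P,P')$-map $\sigma$ which sends $A$ to $A'$ by $f'f^{-1}$. It sends $f(C)$ admissibly onto $f'(C)$ for each $C\in R$, and the classes of $P\setminus\{A\}$ admissibly onto those of $P'\setminus\{A'\}$. So $\sigma$ is also a $(P_1,P_1')$-map. By the all-or-none property, $P\sim P'$ and $P_1\sim P_1'$ are both equivalent to $\sigma\in H$. $\square$

Write $P\cdot R$ for any $R$-splitting of $P$. By the direction "only if" (applied with $P=P'$, and then in general), $P\cdot R$ is determined up to $\sim$ by $R$ and the $\sim$-class of $P$: neither $A$ nor $f$ matters. So expressions like $P\cdot R\cdot S$ make sense up to $\sim$. Write $P\cdot R^e$ for $e$-fold splitting by $R$. There are two rules.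

- **Cancellation.** If $|P|=|P'|$ and $P\cdot R\sim P'\cdot R$, then $P\sim P'$. This is "if" in Lemma 3.
- **Commutation.** If $|P|\ge2$, then $P\cdot R\cdot S\sim P\cdot S\cdot R$. Indeed, choose $A\neq B$ in $P$, split $A$ by $R$ and $B$ by $S$; the result is the same in either order.

The hypothesis $|P|\ge2$ is used: for $P=\{\mathbb Z\}$ there is no second class to split independently.

## 7. Reading $U_{2k}$ in two ways

**Lemma 4.** If $|P|\ge2$ and $k\ge1$, then $P\cdot U_k\sim P\cdot U_2^{\,k-1}$.

Take $k=3$ first. Cutting a class into $6$ parts can be done by cutting into $2$ and then each half into $3$, which is $P\cdot U_2\cdot U_3\cdot U_3$, or by cutting into $3$ and then each third into $2$, which is $P\cdot U_3\cdot U_2\cdot U_2\cdot U_2$. By commutation, one $U_2$ and one $U_3$ can be cancelled, leaving $P\cdot U_3\sim P\cdot U_2^{\,2}$. This is the missing relation.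

**Proof.** *Step 1: two readings.* Let $A=f(\mathbb Z)\in P$ and split $A$ by $U_{2k}$ using $f$. This gives the classes $f(c(2k))$, $0\le c<2k$. We get the same result if we split $A$ by $U_2$ using $f$ and then each half $f(c(2))$, $c=0,1$, by $U_k$ using $n\mapsto f(2n+c)$: the class $i(k)$ goes to $f((2i+c)(2k))$, and $2i+c$ runs through $0,\dots,2k-1$. We also get the same result if we split $A$ by $U_k$ using $f$ and then each $f(c(k))$, $0\le c<k$, by $U_2$ using $n\mapsto f(kn+c)$: the class $i(2)$ goes to $f((ki+c)(2k))$. Hence
$$P\cdot U_2\cdot U_k\cdot U_k\ \sim\ P\cdot U_{2k}\ \sim\ P\cdot U_k\cdot U_2^{\,k}. \tag{2}$$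

*Step 2: cancel.* By commutation (all sizes are at least $2$), the left side of (2) is $\sim P\cdot U_k\cdot U_k\cdot U_2$. So
$$(P\cdot U_k\cdot U_k)\cdot U_2\ \sim\ (P\cdot U_k\cdot U_2^{\,k-1})\cdot U_2 .$$
Both brackets have $|P|+2(k-1)$ classes, so we may cancel $U_2$, and by commutation
$$P\cdot U_k\cdot U_k\ \sim\ P\cdot U_k\cdot U_2^{\,k-1}\ \sim\ P\cdot U_2^{\,k-1}\cdot U_k .$$
Both $P\cdot U_k$ and $P\cdot U_2^{\,k-1}$ have $|P|+k-1$ classes, so we may cancel $U_k$. $\square$

**Proof of Proposition 1.** The purpose is to connect $P$ and $P'$ through a common $U_M$. Let $|P|=|P'|=n$. If $n=1$, then $P=P'=\{\mathbb Z\}$. Let $n\ge2$ and let $M$ be a common multiple of all moduli of classes in $P$ and $P'$. Write $P=\{r_i(m_i):1\le i\le n\}$. Splitting each $r_i(m_i)$ by $U_{M/m_i}$, using $j\mapsto r_i+jm_i$, turns $P$ into $U_M$. All partitions along the way have size at least $2$, so applying Lemma 4 to one factor after another gives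
$$U_M\ \sim\ P\cdot U_{M/m_1}\cdots U_{M/m_n}\ \sim\ P\cdot U_2^{\,e},\qquad e=\sum_{i=1}^n\Bigl(\frac M{m_i}-1\Bigr)=M-n,$$
where the last equality holds because the $M/m_i$ classes mod $M$ inside the $r_i(m_i)$ add up to all $M$ classes. In the same way $U_M\sim P'\cdot U_2^{\,M-n}$. So $P\cdot U_2^{\,M-n}\sim P'\cdot U_2^{\,M-n}$, and cancelling the factors $U_2$ one at a time gives $P\sim P'$. $\square$

For the case left over in Section 4, take $M=12$: then $U_{12}\sim U_3\cdot U_4\cdot U_4\cdot U_4\sim U_3\cdot U_2^{\,9}$ and $U_{12}\sim D\cdot U_6\cdot U_3\cdot U_3\sim D\cdot U_2^{\,5+2+2}$, so $U_3\sim D$.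

**Proof of Theorem 1.** Given $\sigma\in\Gamma$, choose $P$ with $\sigma$ admissible on its classes. Then $\sigma$ is a $(P,\sigma(P))$-map and $P\sim\sigma(P)$ by Proposition 1, so $\sigma\in H$. Thus $H=\Gamma$. The generators of $H$ are tame by Section 1, and for $\Gamma=G$ they are involutions. $\blacksquare$

## 8. The quotients $G/G'$ and $G^+/(G^+)'$

**Definition (union, p.a. bijection).** A *union* is a nonempty union of finitely many classes. It is *proper* if it is not $\mathbb Z$. A bijection between unions is *p.a.* (piecewise admissible) if it maps the classes of some finite decomposition of its domain into disjoint classes admissibly onto classes. For example, $0(2)\cup 1(4)$ is a proper union, and $2i\mapsto 2i$, $4i+1\mapsto 2i+1$ is a p.a. bijection from it onto $\mathbb Z$.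

Every union is a disjoint union of finitely many classes (all of one modulus, a common multiple of the given moduli), and halving one class raises the number of pieces by one. So any two unions $V,V'$ have decompositions into equally many classes, and *there is a p.a. bijection $V\to V'$*. Inverses and composites of p.a. bijections are p.a., by the refinement argument of Section 3. The complement of a proper union is a union. We draw two consequences.

(i) *For proper unions $V,V'$, every p.a. bijection $V\to V'$ extends to an element of $\Gamma$*: glue it with a p.a. bijection of the complements.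

(ii) *For a union $V$ let $\Gamma_V$ be the group of elements of $\Gamma$ that fix every point outside $V$. Conjugation by a p.a. bijection $V\to\mathbb Z$ gives $\Gamma_V\cong\Gamma$*: the elements of $\Gamma_V$ are exactly the p.a. permutations of $V$, extended by the identity.

We now start the proof of Theorem 2 by computing $\Gamma/\Gamma'$, written additively.

**Step 1: class transpositions lie in $\Gamma'$.** Let $A,B$ be disjoint with $A\cup B\ne\mathbb Z$, and let $A_*,B_*$ be another such pair. By (i) there is $\sigma\in\Gamma$ extending $\theta_{A,A_*}$ and $\theta_{B,B_*}$. Since these preserve coordinates, $\sigma\tau_{A,B}\sigma^{-1}=\tau_{A_*,B_*}$. So all $\tau_{A,B}$ with $A\cup B\ne\mathbb Z$ have the same image $x$ in $\Gamma/\Gamma'$. For arbitrary disjoint $A,B$, cutting both into even and odd coordinates gives $\tau_{A,B}=\tau_{A_0,B_0}\tau_{A_1,B_1}$, and $A_i\cup B_i\neq\mathbb Z$. So every $\tau_{A,B}$ has image $2x$. For $A\cup B\ne\mathbb Z$ this says $x=2x$, so $x=0$, and then all class transpositions have image $0$.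

**Step 2: upper bound for $G^+$.** Let $\Gamma$ be $G$ or $G^+$. If $A,A_*\ne\mathbb Z$, an extension of $\theta_{A,A_*}$ conjugates $\nu_A$ to $\nu_{A_*}$, so all $\nu_A$ with $A\neq\mathbb Z$ have a common image $y$. Moreover $\nu_{\mathbb Z}=\nu_{0(2)}\tau_{0(2),1(2)}$, since the right side sends $2i\mapsto2i+1\mapsto 2i+1$ and $2i+1\mapsto2i\mapsto2i+2$. So $\nu_{\mathbb Z}$ has image $y$ too. By Theorem 1, $G^+/(G^+)'$ is generated by $y$.

**Step 3: upper bound for $G$.** In the same way all $\varsigma_A$ with $A\ne\mathbb Z$ have a common image $z$, and $2z=0$ since $\varsigma_A^2=1$. By (1) with $A\ne\mathbb Z$, and Step 1, $y=3z=z$. Next, $\varsigma_{\mathbb Z}=\varsigma_{0(2)}\nu_{1(2)}^{-1}\varsigma_{1(2)}$: on even numbers both sides are $2i\mapsto-2i$, and on odd numbers the right side is $1+2i\mapsto1-2i\mapsto-1-2i$. So $\varsigma_{\mathbb Z}$ has image $z-y+z=z$. By Theorem 1, $G/G'$ is generated by $z$ and has order at most $2$.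

**Step 4: lower bound for $G^+$, by counting across $0$.** Let $N=\mathbb Z_{\ge0}$. An element $g\in G^+$ is affine with positive slope on each of finitely many classes covering $\mathbb Z$. So only finitely many $n\ge0$ have $g(n)<0$ and only finitely many $n<0$ have $g(n)\ge0$; that is, the symmetric difference of $gN$ and $N$ is finite. For sets with finite symmetric difference put
$$d(X,Y)=|X\setminus Y|-|Y\setminus X|=\sum_n\bigl(1_X(n)-1_Y(n)\bigr).$$
Then $d(X,Z)=d(X,Y)+d(Y,Z)$ and $d(gX,gY)=d(X,Y)$. Hence $\varphi(g)=d(N,gN)$ satisfies
$$\varphi(gh)=d(N,gN)+d(gN,ghN)=\varphi(g)+\varphi(h).$$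
For $A=r(m)$ with $0\le r<m$, the elements of $A$ in $N$ are those with coordinate $j\ge0$, so $\nu_AN=N\setminus\{r\}$ and $\varphi(\nu_A)=1$. So $\varphi:G^+\to\mathbb Z$ is onto. It factors through the cyclic group $G^+/(G^+)'$, whose generator $y$ goes to $1$, so $G^+/(G^+)'\cong\mathbb Z$ via $\varphi$.

**Step 5: a parity for affine bijections.** For $G$ we need a homomorphism onto $\mathbb Z/2$ which is nontrivial on reflections. The obvious candidate, counting modulo $2$ the classes of a partition on which the slope is negative, is not well defined: for $n\mapsto-n$ it gives $1$ on $\{\mathbb Z\}$ but $2\equiv 0$ on $U_2$. A correction by the translation part repairs this. For an affine bijection $f:A\to B$ of classes, given in coordinates by $j\mapsto\varepsilon j+t$, put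
$$c(f)=t+[\varepsilon=-1]\in\mathbb Z/2,$$
where $[\varepsilon=-1]$ is $1$ if $\varepsilon=-1$ and $0$ otherwise. For $n\mapsto -n$ on $\mathbb Z$ this is $0+1=1$. On $U_2$, the class $0(2)$ has $(\varepsilon,t)=(-1,0)$ with value $1$, and $1(2)$ has $2i+1\mapsto 2(-i-1)+1$, so $(\varepsilon,t)=(-1,-1)$ with value $0$; the sum is again $1$.

*Multiplicativity.* The composite $j\mapsto\varepsilon(\varepsilon'j+t')+t$ has sign $\varepsilon\varepsilon'$ and translation part $\varepsilon t'+t\equiv t+t'$ modulo $2$. Hence $c(gf)=c(g)+c(f)$ for composable affine bijections $f,g$.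

*Additivity.* Divide $A=r(m)$ into the $k$ subclasses $A_i=(r+im)(km)$, $0\le i<k$, the elements whose coordinate is congruent to $i$ modulo $k$; note $0\le r+im<km$, so the element of $A$ with coordinate $i+k\ell$ has coordinate $\ell$ in $A_i$. We claim $c(f)=\sum_i c(f|_{A_i})$. An affine bijection $f:A\to B$ maps the $A_i$ onto the $B_i$ in some order, so by multiplicativity of $c$ both sides of the claim are additive under composition. Every $f$ is $\theta_{A,B}$ after a permutation $j\mapsto\varepsilon j+t$ of $A$, and these permutations are composites of translations and $j\mapsto-1-j$. So three kinds of maps need checking.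

- $\theta_{A,B}$ restricts to the maps $\theta_{A_i,B_i}$. Both sides are $0$.
- $j\mapsto j+t$. Write $i+t=i'+kq_i$ with $0\le i'<k$. Then $i+k\ell\mapsto i'+k(\ell+q_i)$, so $c$ of the $i$-th restriction is $q_i$. Since $i\mapsto i'$ permutes $\{0,\dots,k-1\}$, summing $i+t=i'+kq_i$ over $i$ gives $kt=k\sum_iq_i$, so $\sum_iq_i=t$.
- $j\mapsto-1-j$. Here $i+k\ell\mapsto(k-1-i)+k(-1-\ell)$, so each restriction has $(\varepsilon,t)=(-1,-1)$, like the map itself. All values of $c$ are $-1+1=0$.

**Step 6: lower bound for $G$.** For $\sigma\in G$ affine on the classes of $P$ define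
$$\operatorname{sgn}(\sigma)=\sum_{A\in P}c(\sigma|_A)\in\mathbb Z/2 .$$
By additivity this does not change when $P$ is refined to $U_M$ with $M$ a common multiple of the moduli in $P$. For two partitions we can use the same $M$, so $\operatorname{sgn}(\sigma)$ does not depend on $P$. Given $\sigma,\sigma'$, choose $P$ so fine that $\sigma'$ is affine on the classes of $\sigma(P)$. Multiplicativity of $c$ gives $\operatorname{sgn}(\sigma'\sigma)=\operatorname{sgn}(\sigma')+\operatorname{sgn}(\sigma)$. For $A=r(m)$, using $P=U_m$, we get $\operatorname{sgn}(\varsigma_A)=1$ and $\operatorname{sgn}(\nu_A)=1$. So $\operatorname{sgn}$ is onto, and with Step 3, $G/G'\cong\mathbb Z/2$ via $\operatorname{sgn}$.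

From now on let $\chi$ be $\operatorname{sgn}$ if $\Gamma=G$ and $\varphi$ if $\Gamma=G^+$. We have shown that $\chi$ is onto $\mathbb Z/2$ resp. $\mathbb Z$, that its kernel is $\Gamma'$, and that $\chi(\nu_A)=1$ for every class $A$.

## 9. Normal subgroups of $G$ and $G^+$

The *density* of a union consisting of $d$ classes mod $M$ is $d/M$; it does not depend on $M$. For example, $0(2)\cup1(4)$ has density $3/4$. A union of density less than $1$ is proper.

Let $L$ be the subgroup generated by all $\Gamma_V'$ with $V$ a proper union. Since $\sigma\Gamma_V\sigma^{-1}=\Gamma_{\sigma V}$ and $\sigma V$ is again a proper union, $L$ is normal in $\Gamma$, and $L\le\Gamma'$.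

**Step 7: $L=\Gamma'$.** It suffices that $\Gamma/L$ is abelian. We first show that $\Gamma$ is generated by elements supported on unions of density less than $1/2$. Fix $k>4$. Each $\tau_{A,B}$ is the product of the $k$ class transpositions $\tau_{A_i,B_i}$ of corresponding subclasses (coordinates congruent to $i$ modulo $k$). Each $\nu_A$ or $\varsigma_A$ with $A=r(m)$ permutes affinely the $k$ classes $A_i$ mod $km$ inside $A$. As in the proof of Lemma 2, it is a product of transpositions $\tau_{A_i,A_{i'}}$ and of admissible permutations of single classes $A_i$. All these factors are supported on unions of density at most $2/k<1/2$. By Theorem 1 they generate $\Gamma$. Any two of them are both supported on one union $V$ of density less than $1$, hence proper, so their commutator lies in $\Gamma_V'\le L$. Thus $\Gamma/L$ is generated by commuting elements, and $\Gamma'\le L$.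

**Step 8: displacing a class.** *Let $1\ne g\in\Gamma$. There is a class $A\ne\mathbb Z$ such that $g$ is admissible on $A$, $gA\cap A=\emptyset$, and the complement of $A\cup gA$ contains a class.* Choose $n$ with $g(n)\ne n$. Let $g$ be affine on $n+m\mathbb Z$ with slope $a/c$, where $a,c$ are integers, $a\ne0$, $c>0$. Choose a positive integer $q$ not dividing $g(n)-n$, and let $M$ be a multiple of $mcq$. Put $A=n+M\mathbb Z$. Then $A\subset n+m\mathbb Z$ and $gA=g(n)+(aM/c)\mathbb Z$. Both $M$ and $aM/c$ are divisible by $q$, so all elements of $A$ are congruent to $n$, and all elements of $gA$ to $g(n)$, modulo $q$. Hence $A\cap gA=\emptyset$. The density of $A\cup gA$ is $1/M+c/(|a|M)$, which is less than $1$ for $M$ large; then the complement is a union, so it contains a class.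

**Step 9: a commutator identity.** Let $g\in\Gamma$, let $A$ be a union with $gA\cap A=\emptyset$, and let $a,b\in\Gamma_A$. Then
$$[[a,g],b]=[a,b]. \tag{3}$$
Indeed $[a,g]=a\cdot u$ with $u=ga^{-1}g^{-1}$. Since $u$ is supported on $gA$, it commutes with $a$ and $b$. So $[au,b]=aubu^{-1}a^{-1}b^{-1}=aba^{-1}b^{-1}$.

**Step 10: every normal subgroup $K\ne1$ of $\Gamma$ contains $\Gamma'$.** Take $1\ne g\in K$ and $A$ as in Step 8. For $a,b\in\Gamma_A$ we have $[a,g]=(aga^{-1})g^{-1}\in K$, and then $[[a,g],b]\in K$. By (3), $[a,b]\in K$. So $\Gamma_A'\le K$. By (i), every proper union is $V=\sigma(A)$ for some $\sigma\in\Gamma$, and $\Gamma_V'=\sigma\Gamma_A'\sigma^{-1}\le K$. Hence $L\le K$, and $L=\Gamma'$ by Step 7. For $\Gamma=G$, since $G/G'$ has order $2$, the normal subgroups are exactly $1,G',G$.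

**Step 11: $\Gamma'$ is perfect.** By Step 1, $\Gamma'$ contains all class transpositions, and $\tau_{0(3),1(3)}$, $\tau_{1(3),2(3)}$ do not commute. So $\Gamma''\ne1$. It is normal in $\Gamma$, so $\Gamma''\ge\Gamma'$ by Step 10, and $\Gamma''=\Gamma'$.

**Step 12: $\Gamma'$ is simple.** The purpose is to rerun Step 10 using only conjugations by elements of $\Gamma'$. Let $K\ne1$ be normal in $\Gamma'$, take $1\ne g\in K$, and let $A$ be as in Step 8. For $a,b\in\Gamma_A'\le\Gamma'$ we get $[a,g]\in K$ and $[[a,g],b]\in K$, because $a,b\in\Gamma'$. By (3), $[a,b]\in K$. So $K\ge\Gamma_A''$, and $\Gamma_A''=\Gamma_A'$ by Step 11 and $\Gamma_A\cong\Gamma$. For a proper union $V$ choose $\sigma\in\Gamma$ with $\sigma(A)=V$. Since $\nu_A$ preserves $A$ and $\chi(\nu_A)=1$, we may multiply $\sigma$ on the right by a power of $\nu_A$ to get $\chi(\sigma)=0$, that is, $\sigma\in\Gamma'$, still with $\sigma(A)=V$. Then $\Gamma_V'=\sigma\Gamma_A'\sigma^{-1}\le K$. So $K\ge L=\Gamma'$. This finishes the proof of Theorem 2. $\blacksquare$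

## 10. Products of boundedly many factors

Theorem 1 bounds nothing: the number of generators needed may depend on $\sigma$. The proof of Theorem 3 first reduces to an element $h$ which fixes a class pointwise and is a product of commutators. The number $n$ of these commutators is not bounded. The free space in the fixed class is then used to lay out $n$ copies of the support side by side, so that $n$ commutators are handled at once.

For disjoint classes $A,B$ and an admissible bijection $f:A\to B$, the *swap* of $f$ is the involution in $\Gamma$ equal to $f$ on $A$, to $f^{-1}$ on $B$, and to the identity elsewhere. For example, $\tau_{A,B}$ is the swap of $\theta_{A,B}$.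

Let $1\ne\sigma\in\Gamma$; for $\sigma=1$ there is nothing to prove.

**Step 1: make $\sigma$ trivial on a class, at the cost of one factor.** By Step 8 of Section 9, choose a class $A$ with $\sigma$ admissible on $A$ and $A\cap\sigma A=\emptyset$, and a class $C$ disjoint from $A\cup\sigma A$. Let $\rho$ be the swap of $\sigma|_A:A\to\sigma A$. Then $\rho\sigma$ is the identity on $A$. Let $\kappa\in\{1,\varsigma_C\}$ if $\Gamma=G$, and let $\kappa$ be a power of $\nu_C$ if $\Gamma=G^+$, chosen such that $h:=\kappa\rho\sigma$ has $\chi(h)=0$. This is possible since $\chi(\varsigma_C)=1$ resp. $\chi(\nu_C)=1$. So $h\in\Gamma'$, and $h$ is still the identity on $A$, because $C$ is disjoint from $A$. Put $V=\mathbb Z\setminus A$. We have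
$$\sigma=(\kappa\rho)^{-1}h,\qquad h\in\Gamma_V\cap\Gamma'.$$
The elements $\kappa$ and $\rho$ have disjoint supports and commute. If $\Gamma=G$, then $(\kappa\rho)^2=1$, so $\kappa\rho$ is an involution. If $\Gamma=G^+$, then $\kappa\rho$ is tame: $(\kappa\rho)^i=\kappa^i\rho^i$ is affine on the classes of any partition containing $A,\sigma A,C$, and such a partition does not depend on $i$.

**Step 2: $\Gamma_V\cap\Gamma'=\Gamma_V'$.** We need $h$ to be a product of commutators of elements supported in $V$. By (ii), $\Gamma_V/\Gamma_V'\cong\Gamma/\Gamma'$, which is $\mathbb Z/2$ resp. $\mathbb Z$. The restriction of $\chi$ to $\Gamma_V$ is onto the same group, since it takes the value $1$ on $\nu_B$ for a class $B\subset V$. It induces a surjective homomorphism $\Gamma_V/\Gamma_V'\to\mathbb Z/2$ resp. $\mathbb Z$. A surjective endomorphism of $\mathbb Z/2$ or of $\mathbb Z$ is injective. So the kernel of $\chi|_{\Gamma_V}$, which is $\Gamma_V\cap\Gamma'$, equals $\Gamma_V'$.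

Hence $h=h_1\cdots h_n$ with $h_i=[a_i,b_i]$, $a_i,b_i\in\Gamma_V$, and we may take $n\ge1$ (if $h=1$, use $h_1=[1,1]$).

**Step 3: copies of $V$ inside $A$.** Put $V_0=V$, choose disjoint unions $V_1,\dots,V_n\subset A$ (for instance the $n$ subclasses of $A$ given by the coordinate modulo $n$), p.a. bijections $\psi_i:V\to V_i$, and $\psi_0=\mathrm{id}$. Let $g\in\Gamma$ equal $\psi_{i+1}\psi_i^{-1}$ on $V_i$, with indices mod $n+1$, and the identity elsewhere. It moves $V_0\to V_1\to\dots\to V_n\to V_0$, with $g^{n+1}=1$ and $g^iV=V_i$ for $0\le i\le n$. If $x\in\Gamma_V$, then $g^ixg^{-i}$ is a copy of $x$ supported on $V_i$.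

**Step 4: telescoping.** The aim is to write $h$ as a product of two commutators. Let $x_i=h_{i+1}\cdots h_n$ for $0\le i\le n$, so $x_0=h$, $x_n=1$ and $x_{i-1}=h_ix_i$. Put
$$F=\prod_{i=0}^{n-1}g^ix_ig^{-i},\qquad X=\prod_{i=1}^ng^ia_ig^{-i},\qquad Y=\prod_{i=1}^ng^ib_ig^{-i}.$$
In each product, factors with different $i$ have disjoint supports and commute. Since
$$gF^{-1}g^{-1}=\prod_{i=1}^{n}g^{i}x_{i-1}^{-1}g^{-i},$$
the element $[F,g]=F\cdot gF^{-1}g^{-1}$ acts on $V_0$ as $x_0=h$ and on $V_i$, $1\le i\le n$, as the copy of $x_ix_{i-1}^{-1}=x_i(h_ix_i)^{-1}=h_i^{-1}$ (for $i=n$ use $x_n=1$). So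
$$[F,g]=h\prod_{i=1}^ng^ih_i^{-1}g^{-i}.$$
For $n=2$, for instance, $F$ acts on $V_0,V_1,V_2$ as copies of $h_1h_2,\ h_2,\ 1$, and $gF^{-1}g^{-1}$ as copies of $1,\ (h_1h_2)^{-1},\ h_2^{-1}$; the product acts as $h_1h_2,\ h_1^{-1},\ h_2^{-1}$. Because the copies live on disjoint sets, $[X,Y]=\prod_{i=1}^n g^i[a_i,b_i]g^{-i}=\prod_{i=1}^n g^ih_ig^{-i}$. Therefore
$$h=[F,g]\,[X,Y]. \tag{4}$$

**Step 5: the factor $[F,g]$.** We have $[F,g]=(FgF^{-1})\,g^{-1}$, a product of two elements of finite order. To get involutions, note that on $\mathbb Z/(n+1)$ the map $i\mapsto i+1$ is $i\mapsto-i$ followed by $i\mapsto1-i$. Let $s_2$ equal $\psi_{-i}\psi_i^{-1}$ on $V_i$ and $s_1$ equal $\psi_{1-i}\psi_i^{-1}$ on $V_i$, indices mod $n+1$, both the identity elsewhere. Then $s_1,s_2\in\Gamma$, $s_1^2=s_2^2=1$ and $g=s_1s_2$. Hence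
$$[F,g]=Fs_1s_2F^{-1}\,s_2s_1=(Fs_1F^{-1})(Fs_2F^{-1})\,s_2\,s_1,$$
a product of at most four involutions.

**Step 6: the factor $[X,Y]$.** Both $X$ and $Y$ are supported on $W=V_1\cup\dots\cup V_n\subset A$. Choose a union $W'\subset V$ and a p.a. bijection $W\to W'$, and let $t\in\Gamma$ be the involution that interchanges $W$ and $W'$ by means of it and is the identity elsewhere. Since $tW=W'$ is disjoint from $W$, identity (3) with $W$ and $t$ in place of $A$ and $g$ gives $[X,Y]=[[X,t],Y]$. Now $[X,t]=XtX^{-1}t$ has inverse $t\,XtX^{-1}$, so
$$[[X,t],Y]=XtX^{-1}\,t\;Y\;t\,XtX^{-1}\,Y^{-1}=(XtX^{-1})\cdot t\cdot(YtY^{-1})\cdot(YXtX^{-1}Y^{-1}),$$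
a product of four involutions.

**Step 7: counting.** By Step 1 and (4), $\sigma=(\kappa\rho)^{-1}\,[F,g]\,[X,Y]$. If $\Gamma=G$, this is a product of at most $1+2+4=7$ elements of finite order, and of at most $1+4+4=9$ involutions. If $\Gamma=G^+$, all factors lie in $G^+$; the first is tame, the other $2+4$ have finite order and are therefore tame, so $\sigma$ is a product of at most $7$ tame elements of $G^+$. $\blacksquare$
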